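\title{A $(p,q)$-theorem for $k$-flats and fat convex sets}

\begin{abstract}
Let $0\le k<d$ and $p\ge q\ge k+2$. We prove that if, in a finite family of fat convex sets in $\mathbb{R}^d$, among any $p$ members some $q$ are hit by one $k$-dimensional flat, then the whole family is hit by a bounded number of $k$-flats. The bound depends only on $d,k,p,q$ and the fatness, and it is polynomial in $p$. The result holds for all sets that are star-shaped with respect to a ball of comparable size. The proof first bounds the fractional transversal number, by showing that among $k+2$ sets on a common $k$-flat some $k+1$ determine boundedly many flats, one of which hits the remaining set. It then rounds a fractional transversal to an integral one by a reduction to hyperplanes inside boundedly many $(k+1)$-flats. We also obtain a fractional Helly theorem with linear dependence and an extension to infinite families of compact sets.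
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $0\le k<d$ are integers, and $B(x,s)$ is the closed ball with center $x$ and radius $s$. A \emph{$k$-flat} is a $k$-dimensional affine subspace of $\mathbb{R}^d$; it \emph{hits} a set if it intersects it. All families $\mathcal F$ are nonempty and consist of nonempty subsets of $\mathbb{R}^d$. The \emph{transversal number} $\tau(\mathcal F)$ is the least number of $k$-flats such that every member of $\mathcal F$ is hit by one of them. For integers $p\ge q\ge1$, the family has the \emph{$(p,q)$-property} if among any $p$ distinct members some $q$ are hit by a single $k$-flat; a family with fewer than $p$ members has it vacuously.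

A small transversal number forces such a property. If $t$ flats hit $\mathcal F$, assign to each member a flat that hits it; among $t(q-1)+1$ members some $q$ are assigned the same flat. Thus
\begin{equation}\label{eq:pigeonhole}
\tau(\mathcal F)\le t\quad\Longrightarrow\quad \mathcal F\text{ has the }(t(q-1)+1,\,q)\text{-property for every }q\ge1 .
\end{equation}
The question is the converse: does the $(p,q)$-property, a condition on $p$ sets at a time, bound $\tau(\mathcal F)$ independently of the size of $\mathcal F$? There are two obstructions.

The first concerns $q$. Any $k+1$ points lie on a $k$-flat, so every family has the $(p,k+1)$-property for all $p\ge k+1$. This property carries no information, and the next statement shows that it does not bound $\tau$.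

\begin{proposition}\label{prop:general}
For every $g\ge k+2$ there are points $a_1,\dots,a_g\in\mathbb{R}^d$ and $\delta>0$ such that no $k$-flat hits $k+2$ of the balls $B(a_i,\delta)$. These balls have the $(p,k+1)$-property for all $p\ge k+1$, and $\tau\ge g/(k+1)$. Hence $q\le k+1$ does not bound $\tau$, even for congruent balls.
\end{proposition}

\begin{proof}
Let $a_i=(t_i,t_i^2,\dots,t_i^d)$ with distinct reals $t_i$. Any $d+1$ points of this curve are affinely independent, because the matrix with rows $(1,t,\dots,t^d)$ is a Vandermonde matrix. Since $k+2\le d+1$, any $k+2$ of the $a_i$ are affinely independent. Points $x_0,\dots,x_{k+1}$ are affinely independent exactly when the Gram determinant of $x_1-x_0,\dots,x_{k+1}-x_0$ is nonzero, and this determinant is continuous. There are finitely many $(k+2)$-subsets, so for small $\delta$ points taken from $k+2$ different balls are affinely independent and do not lie on a $k$-flat. Each flat then hits at most $k+1$ of the $g$ balls.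
\end{proof}

So $q=k+2$ is the first value at which a theorem is possible. The second obstruction concerns the shape of the sets.

\begin{example}\label{ex:thin}
Let $d=2$ and $k=0$, so that flats are points. Take $n$ lines $L_1,\dots,L_n$, no two parallel and no three concurrent, scaled so that all crossings lie in the unit disc, and let $K_i$ be the $\delta$-neighborhood of the chord $L_i\cap B(0,1)$. The $K_i$ are convex with nonempty interior and intersect pairwise. Any three chords are compact with empty intersection, so for small $\delta$ no point lies in three of the $K_i$. The family has the $(2,2)$-property and $\tau\ge n/2$.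
\end{example}

The sets in this example are long and thin, and one excludes them as follows. Let $\rho\ge1$. A bounded convex set $K$ with nonempty interior is \emph{$\rho$-fat} if $R\le\rho\,r_{\mathrm{in}}$, where $R$ is the radius of its minimum enclosing ball and $r_{\mathrm{in}}$ is the radius of its maximum inscribed ball (the supremum of the radii of balls in $K$, if $K$ is not closed). With both obstructions removed one expects a positive answer, and for $k=0$ a greedy argument gives it (Example~\ref{ex:points}). The following conjecture is posed in \cite{talk}.

\medskip\noindent\textbf{Conjecture.} \emph{Let $\rho\ge1$ and $p\ge q\ge k+2$. There is a finite number, depending only on $d,k,\rho,p,q$, that bounds $\tau(\mathcal F)$ for every finite family $\mathcal F$ of $\rho$-fat convex sets in $\mathbb{R}^d$ with the $(p,q)$-property.}\medskip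

We prove it for a wider class, which isolates what the proof uses. For $P\ge1$ let $\mathcal S_P$ be the class of sets $K\subset\mathbb{R}^d$ for which there are $c_K\in\mathbb{R}^d$ and $r_K>0$ with
\begin{equation}\label{eq:class}
B(c_K,r_K)\subset K\subset B(c_K,Pr_K),\qquad \operatorname{conv}\big(\{x\}\cup B(c_K,r_K)\big)\subset K\ \text{ for all }x\in K .
\end{equation}
In words, $K$ is star-shaped with respect to a whole ball whose radius is comparable to the size of $K$. We fix such $c_K,r_K$ for each $K$.

\begin{theorem}\label{thm:main}
Let $0\le k<d$, $P\ge1$ and $p\ge q\ge k+2$. Every finite family $\mathcal F\subset\mathcal S_P$ with the $(p,q)$-property satisfies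
\[
\tau(\mathcal F)\le\max\big\{p-1,\ C\,(p-q+k+2)^{a}\big\},\qquad a=(k+2)\big((k+1)^2+2\big),
\]
where $C$ depends only on $d$ and $P$.
\end{theorem}

Every $\rho$-fat convex set lies in $\mathcal S_{4\rho}$ (Lemma~\ref{lem:fat}), so the case $P=4\rho$ proves the conjecture.

The proof passes through a relaxation of $\tau$. A \emph{fractional transversal} of a finite family $\mathcal F$ is a finitely supported nonnegative weighting of the $k$-flats such that, for each $K\in\mathcal F$, the flats hitting $K$ have total weight at least $1$. The \emph{fractional transversal number} $\tau^*(\mathcal F)$ is the minimum total weight of a fractional transversal. Weight $1$ on each flat of a transversal shows $\tau^*\le\tau$, and $\tau^*\ge1$ because $\mathcal F$ has a member. Put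
\[
N=\big\lfloor(1+4P(k+1))^d\big\rfloor .
\]

\begin{theorem}\label{thm:halves}
Let $\mathcal F\subset\mathcal S_P$ be finite.
\begin{itemize}
\item[(a)] If $\mathcal F$ has the $(p,k+2)$-property, $p\ge k+2$, then $\tau^*(\mathcal F)\le(k+2)N^{k+1}\binom{p}{k+2}$.
\item[(b)] $\tau(\mathcal F)\le C\,\tau^*(\mathcal F)^{(k+1)^2+2}$, where $C$ depends only on $d$ and $P$.
\end{itemize}
\end{theorem}

Part (a) rests on a statement about $k+2$ sets (Lemma~\ref{lem:local}), which is turned into a global bound by averaging in Section~\ref{sec:fractional}; the same lemma gives a fractional Helly theorem (Theorem~\ref{thm:helly}). Part (b) is independent of (a) and occupies Sections~\ref{sec:nets} and~\ref{sec:rounding}. Section~\ref{sec:final} combines the two parts and treats infinite families (Theorem~\ref{thm:infinite}).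

\section{Cones, grids, and the case of points}\label{sec:class}

For $0\le\lambda\le1$ the set $(1-\lambda)x+\lambda B(c_K,r_K)$ is a ball contained in the convex hull in \eqref{eq:class}. Hence every $K\in\mathcal S_P$ has the \emph{cone property}
\begin{equation}\label{eq:cone}
x\in K,\quad 0\le\lambda\le1\quad\Longrightarrow\quad B\big(x+\lambda(c_K-x),\ \lambda r_K\big)\subset K .
\end{equation}
Since $|c_K-x|\le Pr_K$, this says that for every $0<W\le r_K$ there is a ball of radius $W$ inside $K$ whose center is within $PW$ of $x$: the set is fat at every point and at every scale below $r_K$.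

\begin{lemma}\label{lem:fat}
Every $\rho$-fat convex set $K$, closed or not, belongs to $\mathcal S_{4\rho}$.
\end{lemma}

\begin{proof}
The set $K$ contains a closed ball $B(c,r)$ with $r=r_{\mathrm{in}}/2$, and it lies in a closed ball of radius $R\le\rho r_{\mathrm{in}}=2\rho r$. The latter ball contains $c$, so $K\subset B(c,2R)\subset B(c,4\rho r)$. The second condition in \eqref{eq:class} holds by convexity.
\end{proof}

\begin{example}\label{ex:spikes}
The second condition in \eqref{eq:class} cannot be weakened to star-shapedness about the center. Take the lines $L_i$ of Example~\ref{ex:thin}, let $r_i=4^i$ and $c_i\in L_i$ with $|c_i|=2r_i$, and let $K_i$ be the union of $B(c_i,r_i)$ with the shortest segment that starts at $c_i$ and contains the chord $L_i\cap B(0,1)$. Then $K_i\subset B(c_i,3r_i)$, and the $K_i$ intersect pairwise. The discs lie in the disjoint annuli $4^i\le|x|\le3\cdot4^i$, so a point in three of the $K_i$ would lie on two of the segments; it would then be a crossing, which lies on only two lines and in no disc. Again $\tau\ge n/2$.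
\end{example}

For each $K\in\mathcal S_P$ we fix a finite \emph{grid} $\Gamma_K\subset B(c_K,2Pr_K)$ with $|\Gamma_K|\le N$ such that every point of $B(c_K,2Pr_K)$ is within $r_K/(k+1)$ of $\Gamma_K$. To find one, take a maximal subset of $B(c_K,2Pr_K)$ with pairwise distances greater than $r_K/(k+1)$. Maximality gives the covering property. The balls of radius $\eta=r_K/(2(k+1))$ about its points are disjoint and lie in $B(c_K,2Pr_K+\eta)$, so there are at most $(1+2Pr_K/\eta)^d=(1+4P(k+1))^d$ points. Grid points need not lie in $K$.

\begin{example}[The case $k=0$]\label{ex:points}
Suppose $K,K'\in\mathcal S_P$ share a point $x$ and $r_K\le r_{K'}$. We claim that $K'$ contains a point of $\Gamma_K$. Put $\lambda=r_K/r_{K'}$ and $z=x+\lambda(c_{K'}-x)$. By \eqref{eq:cone}, $B(z,r_K)\subset K'$. Also $|z-x|\le\lambda Pr_{K'}=Pr_K$, so $z\in B(c_K,2Pr_K)$, and a point of $\Gamma_K$ lies within $r_K$ of $z$, hence in $K'$.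

Now let $\mathcal F\subset\mathcal S_P$ be finite with the $(p,2)$-property. Take a member $K_1$ with the smallest radius and delete all members that meet it, including $K_1$; they are all hit by $\Gamma_{K_1}$. Repeat with the remaining family. The chosen sets are pairwise disjoint, so there are at most $p-1$ rounds, and $\tau(\mathcal F)\le(p-1)N$.
\end{example}

\section{$k+2$ sets on a common flat}\label{sec:local}

In Example~\ref{ex:points}, one of two intersecting sets determines at most $N$ candidate points, one of which hits the other set. The generalization we want is this: if $k+2$ sets are hit by a $k$-flat $\ell$, then some $k+1$ of them determine at most $N^{k+1}$ candidate flats, through one grid point of each, and one candidate hits the remaining set.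

Let $x_i\in\ell\cap K_i$ and $r_i=r_{K_i}$. Single out an index $j$ and write $x_j=\sum b_ix_i$ as an affine combination of other points. If each $x_i$ is moved to a grid point, by a distance of order $r_i$, the combination moves by a distance of order $W=\max|b_i|r_i$. Two things are needed. First, $j$ must be chosen so that $W\le r_j$. Second, $x_j$ may lie on the boundary of $K_j$, where no error is tolerated, so before rounding we must aim at the center of a ball of radius $W$ inside $K_j$; the cone property supplies one within distance $PW$.

For $k=0$ the right $j$ is the larger set. For $k=1$, let the three points have distinct coordinates $t_0,t_1,t_2$ on the line $\ell$. If $\{a,b,j\}=\{0,1,2\}$, then $b_a=(t_b-t_j)/(t_b-t_a)$, so the condition $|b_a|r_a\le r_j$ reads $r_a|t_b-t_j|\le r_j|t_a-t_b|$, and symmetrically for $b$. Thus we must single out the index $j$ that maximizes $r_j|t_a-t_b|$. For equal radii this is the middle set: one interpolates and does not extrapolate. For $t=(0,10,L)$ and radii $(1,1,2)$ the three products are $L-10$, $L$, $20$, so the largest set is the right choice only when $L\le20$. Dividing by $r_0r_1r_2$, we are maximizing $|t_a-t_b|/(r_ar_b)$,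 the area spanned by the vectors $(t_a,1)/r_a$ and $(t_b,1)/r_b$. This form of the rule makes sense for all $k$.

\begin{lemma}\label{lem:local}
Let $K_0,\dots,K_{k+1}\in\mathcal S_P$, not necessarily distinct, be hit by a common $k$-flat $\ell$. Then there are an index $j$ and points $y_i\in\Gamma_{K_i}$ $(i\ne j)$ such that every $k$-flat containing all $y_i$ $(i\ne j)$ hits $K_j$.
\end{lemma}

\begin{proof}
Write $c_i,r_i$ for $c_{K_i},r_{K_i}$, choose $x_i\in\ell\cap K_i$, and put $v_i=(x_i,1)/r_i\in\mathbb{R}^{d+1}$.

\emph{Choice of $j$.} The $v_i$ lie in the linear span of $\ell\times\{1\}$, so they span a space of dimension $D\le k+1$. Among the $D$-element sets of indices let $I$ maximize the $D$-dimensional volume of the parallelepiped spanned by $(v_i)_{i\in I}$. The maximum is positive, so $(v_i)_{i\in I}$ is a basis of the span. There are $k+2>D$ indices; pick $j\notin I$ and write $v_j=\sum_{i\in I}a_iv_i$. Replacing $v_i$ by $v_j$ multiplies the volume by $|a_i|$, so maximality gives $|a_i|\le1$. Put $b_i=a_ir_j/r_i$. Reading off the first $d$ coordinates and the last coordinate of $r_jv_j$, we get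
\[
x_j=\sum_{i\in I}b_ix_i,\qquad\sum_{i\in I}b_i=1,\qquad|b_i|r_i\le r_j\quad(i\in I).
\]
Let $W=\max_{i\in I}|b_i|r_i$, attained at $i=i^*$. Some $b_i$ is nonzero, so $0<W\le r_j$.

\emph{The target.} Let $\lambda=W/r_j\le1$ and $z=x_j+\lambda(c_j-x_j)$. By \eqref{eq:cone}, $B(z,W)\subset K_j$, and $|z-x_j|\le\lambda Pr_j=PW$. We reach $z$ by moving the single point with the most leverage: put $x'_{i^*}=x_{i^*}+(z-x_j)/b_{i^*}$ and $x_i'=x_i$ for $i\in I\setminus\{i^*\}$. Then $\sum_Ib_ix_i'=z$. The shift has length at most $PW/|b_{i^*}|=Pr_{i^*}$, so $x_i'\in B(c_i,2Pr_i)$ for all $i\in I$. (Aiming at $c_j$ itself would require a shift of up to $Pr_j/|b_{i^*}|$, which can leave the region covered by the grid; this is why the target is taken at depth $W$.)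

\emph{Rounding.} For $i\in I$ choose $y_i\in\Gamma_{K_i}$ with $|y_i-x_i'|\le r_i/(k+1)$; for the other $i\ne j$ choose $y_i\in\Gamma_{K_i}$ arbitrarily. The point $y=\sum_Ib_iy_i$ is an affine combination of the $y_i$, so it lies on every flat containing them, and
\[
|y-z|\le\sum_{i\in I}\frac{|b_i|r_i}{k+1}\le\frac{D\,W}{k+1}\le W .
\]
Hence $y\in B(z,W)\subset K_j$.
\end{proof}

List each grid as $\Gamma_K=\{\gamma_K(1),\dots,\gamma_K(N)\}$, with repetitions if necessary. For every sequence $\mathbf K=(K_1,\dots,K_{k+1})$ in $\mathcal S_P$ and every \emph{label vector} $\mathbf s\in\{1,\dots,N\}^{k+1}$, fix once and for all a $k$-flat $\ell(\mathbf K,\mathbf s)$ containing the points $\gamma_{K_i}(s_i)$. These are the \emph{candidate flats}. Lemma~\ref{lem:local} says: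
\begin{equation}\label{eq:candidate}
K_0,\dots,K_{k+1}\text{ hit by a }k\text{-flat}\ \Longrightarrow\ \ell\big((K_i)_{i\ne j},\mathbf s\big)\text{ hits }K_j\text{ for some }j\text{ and }\mathbf s .
\end{equation}

\section{Fractional bounds}\label{sec:fractional}

For $k=0$ the index $j$ is determined by an order on the family, and a greedy algorithm follows that order. For $k\ge1$ it depends on the positions of all $k+2$ sets, as the three-point computation shows, and there is no member with which to start. What \eqref{eq:candidate} does allow is counting: if many $(k+2)$-tuples are hit, some candidate flat is responsible for many of them.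

\begin{theorem}[Fractional Helly theorem]\label{thm:helly}
Let $\mathcal F\subset\mathcal S_P$ with $|\mathcal F|=n\ge k+2$, and suppose that at least $\alpha\binom n{k+2}$ of its $(k+2)$-subsets can be hit by a $k$-flat. Then some $k$-flat hits at least $\beta n$ members, where $\beta=\alpha/\big((k+2)^2N^{k+1}\big)$. The linear dependence on $\alpha$ is optimal up to the constant factor: for every $g\ge k+2$ there is a family of balls that satisfies the hypothesis with $\alpha=1/(2g)$ and in which no $k$-flat hits more than $2(k+1)\alpha n$ members.
\end{theorem}

\begin{proof}
Order $\mathcal F$ linearly and regard subsets as increasing sequences. By \eqref{eq:candidate}, each $(k+2)$-subset that is hit yields a triple $(\mathbf K,\mathbf s,K)$, where $\mathbf K$ is a $(k+1)$-subset, $K$ is the remaining member, and $\ell(\mathbf K,\mathbf s)$ hits $K$. The triple determines the $(k+2)$-subset, and there are $\binom n{k+1}N^{k+1}$ pairs $(\mathbf K,\mathbf s)$. So for some pair the flat $\ell(\mathbf K,\mathbf s)$ hits at least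
\[
\frac{\alpha\binom n{k+2}}{\binom n{k+1}N^{k+1}}=\frac{\alpha(n-k-1)}{(k+2)N^{k+1}}\ge\frac{\alpha n}{(k+2)^2N^{k+1}}
\]
members; the inequality $n-k-1\ge n/(k+2)$ is equivalent to $n\ge k+2$.

For the optimality take $a_1,\dots,a_g$ and $\delta$ from Proposition~\ref{prop:general}, and center at each $a_i$ a group of $t\ge2$ balls of distinct radii at most $\delta$, so $n=gt$. Balls lie in $\mathcal S_1\subset\mathcal S_P$. A $k$-flat hits balls from at most $k+1$ groups, hence at most $(k+1)t=(k+1)n/g$ balls. A $(k+2)$-subset with two concentric members has at most $k+1$ centers, so a $k$-flat through the centers hits it. In a uniformly random sequence of $k+2$ distinct members the first two are concentric with probability $(t-1)/(gt-1)$, which is at least $1/(2g)$ because $g(t-2)+1\ge0$. With $\alpha=1/(2g)$ the hypothesis holds and $(k+1)n/g=2(k+1)\alpha n$.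
\end{proof}

To bound $\tau^*$ we run the same count with weights on the members, and linear programming duality tells us which weights. Only finitely many subfamilies of a finite $\mathcal F$ occur as the set of members hit by a flat, and flats that hit the same members can be merged. So $\tau^*$ is the value of a finite linear program, with one variable for each such subfamily and one constraint for each member. The dual program maximizes $\sum_{K}w_K$ over weights $w_K\ge0$ on $\mathcal F$ such that the members hit by any one $k$-flat have total weight at most $1$. Both programs are feasible, so both optima are attained and they are equal. If $w$ is optimal for the dual, then $K\mapsto w_K/\tau^*$ is a probability distribution on $\mathcal F$ under which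
\begin{equation}\label{eq:dual}
\text{every $k$-flat hits a random member with probability at most }1/\tau^* .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:halves}(a)]
Let $\alpha$ be the probability that $k+2$ independent random members $X_0,\dots,X_{k+1}$ with this distribution are hit by a common $k$-flat. We bound $\alpha$ from both sides.

\emph{Lower bound.} Let $X_1,\dots,X_p$ be independent random members. There are always $k+2$ indices whose sets are hit by one flat. If the $X_i$ are distinct, this is the hypothesis. If $X_a=X_b$ with $a\ne b$, take $a$, $b$ and any $k$ further indices; they give at most $k+1$ distinct sets, and these are hit by a $k$-flat. The union bound over the $(k+2)$-sets of indices gives $1\le\binom p{k+2}\alpha$.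

\emph{Upper bound.} Fix $j$ and $\mathbf s$, and condition on $(X_i)_{i\ne j}$. The flat $\ell((X_i)_{i\ne j},\mathbf s)$ is then fixed and $X_j$ is independent of it, so by \eqref{eq:dual} it hits $X_j$ with probability at most $1/\tau^*$. By \eqref{eq:candidate} and the union bound over the $(k+2)N^{k+1}$ pairs $(j,\mathbf s)$, we get $\alpha\le(k+2)N^{k+1}/\tau^*$.

Together, $\tau^*\le(k+2)N^{k+1}/\alpha\le(k+2)N^{k+1}\binom p{k+2}$.
\end{proof}

\section{Nets, and hyperplanes hitting connected sets}\label{sec:nets}

Dividing an optimal fractional transversal by its total weight gives a finitely supported probability measure $\mu$ on $k$-flats under which each member is hit by flats of measure at least $1/\tau^*$. The standard tool for replacing such a measure by few points is the $\varepsilon$-net theorem.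

Let $\mathcal R$ be a system of subsets, called \emph{ranges}, of a set $X$. A finite $Y\subset X$ is \emph{shattered} if every subset of $Y$ has the form $Y\cap R$ with $R\in\mathcal R$; the \emph{VC-dimension} of $\mathcal R$ is the supremum of the sizes of shattered sets. For a probability measure $\mu$ on $X$, an \emph{$\varepsilon$-net} is a subset of $X$ that meets every range of measure at least $\varepsilon$.

\begin{theorem}[$\varepsilon$-net theorem, \cite{HW}, {\cite[Theorem 10.2.4]{Mat}}]\label{thm:net}
If $\mathcal R$ has VC-dimension at most $D$, $\mu$ is finitely supported and $0<\varepsilon\le\frac12$, then there is an $\varepsilon$-net of size at most $C_D\,\varepsilon^{-1}\log\varepsilon^{-1}$, with $C_D$ depending only on $D$.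
\end{theorem}

One would like to take the ranges $\{\ell:\ell\cap K\ne\emptyset\}$ with $K\in\mathcal S_P$, but their VC-dimension can be infinite. For $d=2$, $k=0$, let $Y$ be a finite subset of the unit circle and $S\subset Y$. The convex set $\operatorname{conv}(S\cup B(0,\frac12))$ lies in $\mathcal S_2$ and meets the unit circle exactly in $S$, since points of the circle are extreme points of the unit disc. So $Y$ is shattered. We therefore apply the theorem only to balls and simplices, and we let geometry bridge the gap. Two facts bound the dimensions.

\begin{itemize}
\item[(H)] For any map $\varphi:X\to\mathbb{R}^s$, the preimages of open or closed half-spaces have VC-dimension at most $s+1$. Indeed, by Radon's theorem any $s+2$ points $\varphi(x)$ split into two parts whose convex hulls meet; a half-space and its complement are convex, so no half-space contains one part and misses the other.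
\item[(B)] If $\mathcal R$ has VC-dimension at most $D$, then by the Sauer--Shelah lemma it cuts out at most $\sum_{i\le D}\binom yi\le(y+1)^D$ subsets of any $y$-element set. Sets built from $b$ ranges by a fixed formula in unions and intersections then cut out at most $(y+1)^{Db}$ subsets, which is less than $2^y$ once $y$ is large in terms of $D$ and $b$. So they have VC-dimension bounded in terms of $D$ and $b$.
\end{itemize}

\begin{lemma}\label{lem:vc}
\begin{itemize}
\item[(a)] On the $k$-flats of $\mathbb{R}^d$, the ranges $\{\ell:\ell\cap B(x,s)\ne\emptyset\}$ have VC-dimension at most $d^2+d+2$.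
\item[(b)] On the hyperplanes of $\mathbb{R}^n$, the ranges $\{h:h\cap\operatorname{int}\Delta\ne\emptyset\}$, where $\Delta$ is an $n$-dimensional simplex, have VC-dimension bounded in terms of $n$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For a $k$-flat $\ell$ let $A=A_\ell$ be the matrix of the orthogonal projection onto the orthogonal complement of the direction space of $\ell$, and let $y=y_\ell=Ab$ for any $b\in\ell$; this does not depend on $b$. Then
\[
\operatorname{dist}(x,\ell)^2=|Ax-y|^2=x^TAx-2x^Ty+|y|^2 .
\]
For fixed $x$ and $s$, the condition $\operatorname{dist}(x,\ell)^2\le s^2$ defines a half-space for the vector $(A,y,|y|^2)\in\mathbb{R}^{d^2+d+1}$. Apply (H).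

(b) Fix an equation $a_h\cdot x=b_h$ for each hyperplane $h$, and let $v_0,\dots,v_n$ be the vertices of $\Delta$. The nonconstant affine function $a_h\cdot x-b_h$ maps $\operatorname{int}\Delta$ onto the open interval between its smallest and largest values at the vertices. So $h$ meets $\operatorname{int}\Delta$ if and only if $a_h\cdot v_i-b_h<0$ for some $i$ and $a_h\cdot v_j-b_h>0$ for some $j$. This is an intersection of two unions of $n+1$ half-spaces for $(a_h,b_h)\in\mathbb{R}^{n+1}$. Apply (H) and (B).
\end{proof}

Hyperplanes are special among flats because they separate space. A connected set that avoids the facet hyperplanes of a simplex and has a point inside it lies entirely inside it, so it can be compared with a range from Lemma~\ref{lem:vc}(b). This gives rounding for hyperplanes with no assumption on the shape.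

\begin{lemma}\label{lem:hyper}
Let $n\ge1$ and $0<\varepsilon\le\frac12$. Let $\mu$ be a finitely supported probability measure on the hyperplanes of $\mathbb{R}^n$, and let $\mathcal G$ be a finite family of bounded connected nonempty sets, each hit by hyperplanes of measure at least $\varepsilon$. Then $\mathcal G$ is hit by at most $g(\varepsilon,n)=C_n'\,(\varepsilon^{-1}\log\varepsilon^{-1})^{n^2}$ hyperplanes, with $C_n'$ depending only on $n$.
\end{lemma}

\begin{proof}
Let $\mathcal N$ be an $\varepsilon$-net for the ranges of Lemma~\ref{lem:vc}(b), of the size given by Theorem~\ref{thm:net}. A set missed by $\mathcal N$ lies in a cell of the arrangement of $\mathcal N$, but the cell may be unbounded and need not be a simplex. We add a cube to bound the cells, and further hyperplanes to cut them into simplices.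

Let $Q$ be a closed cube whose interior contains all members of $\mathcal G$, and let $\mathcal N_1$ consist of $\mathcal N$ and the $2n$ facet hyperplanes of $Q$. Let $V$ be the set of points that are the unique common point of some $n$ hyperplanes of $\mathcal N_1$, and let $\mathcal N'$ be the set of hyperplanes spanned by $n$ affinely independent points of $V$. Then $|V|\le(|\mathcal N|+2n)^n$ and $|\mathcal N'|\le|V|^n$, which is a bound of the required form since $\varepsilon^{-1}\log\varepsilon^{-1}\ge1$. We use one fact about polytopes: at a vertex, the normals of the constraints that hold with equality span $\mathbb{R}^n$. Hence a polytope defined by equations and inequalities coming from hyperplanes of $\mathcal N_1$ has all its vertices in $V$.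

Suppose that $\mathcal N'$ misses some $G\in\mathcal G$. First, $\mathcal N$ misses $G$: if $h\in\mathcal N$ meets $G\subset\operatorname{int}Q$, then $h\cap Q$ is an $(n-1)$-dimensional polytope with vertices in $V$, so $h\in\mathcal N'$. Let $x\in G$, and let $E$ be the intersection of $Q$ with the closed half-spaces that contain $x$ and are bounded by members of $\mathcal N$. Since $x$ is an interior point of $E$, the polytope $E$ is $n$-dimensional, and its vertices lie in $V$. By Carath\'eodory's theorem $x$ is a convex combination of affinely independent vertices of $E$; complete them to $n+1$ affinely independent vertices of $E$, and let $\Delta\ni x$ be their convex hull. The facet hyperplanes of $\Delta$ belong to $\mathcal N'$, so $G$ misses the boundary of $\Delta$ and $x\in\operatorname{int}\Delta$. As $G$ is connected, $G\subset\operatorname{int}\Delta$, and therefore the hyperplanes meeting $\operatorname{int}\Delta$ have measure at least $\varepsilon$. But $\Delta\subset E$ lies on one closed side of each $h\in\mathcal N$, so no member of $\mathcal N$ meets $\operatorname{int}\Delta$. This contradicts the net property.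
\end{proof}

Connectedness is needed: if $n=1$, $\mu$ is uniform on a set of $y$ points and $\mathcal G$ consists of all its subsets of size at least $\varepsilon y$, then more than $(1-\varepsilon)y$ points are required.

\section{Reduction to hyperplanes}\label{sec:rounding}

Members of $\mathcal S_P$ are connected, so for $k=d-1$ Lemma~\ref{lem:hyper} already rounds fractional transversals. For $k<d-1$, flats do not separate $\mathbb{R}^d$. The plan is to find boundedly many $(k+1)$-flats $M$, inside which $k$-flats are hyperplanes, and to transport $\mu$ into each $M$ so that, for the sets $K$ assigned to $M$, a good part of the flats hitting $K$ are carried to flats hitting $K\cap M$.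

The idea is visible for points in the plane, $d=2$, $k=0$ (Figure~\ref{fig:cone}). Let $\mu(K)\ge\varepsilon$, $c=c_K$, $r=r_K$. Cover $B(c,Pr)$ by boundedly many discs of radius $\kappa r$, with $\kappa$ small; one of them, $D$, has $\mu(K\cap D)$ of order $\varepsilon$. A net for discs has a point $x_0$ in $D$. If $D$ lies deep inside $K$ we are done, but $D$ may straddle the boundary, with $x_0\notin K$. Let $u$ be the direction from the center of $D$ to $c$. After scaling by $r$ the covering is the same for all $K$, so only boundedly many directions $u$ occur, and only boundedly many lines $M=x_0+\mathbb{R}u$. Each $x\in K\cap D$ is the apex of a cone in $K$ with axis nearly parallel to $u$ and opening angle bounded below in terms of $P$. The orthogonal projection $\pi(x)$ of $x$ to $M$ may be outside $K$, but $M$ enters the cone after a distance proportional to $\operatorname{dist}(x,M)$. So $\pi(x)+\theta\operatorname{dist}(x,M)\,u\in K$ for a suitable constant $\theta$. This map pushes $\mu$ to the line $M$, where $K\cap M$ is an interval of large measure, and Lemma~\ref{lem:hyper} with $n=1$ applies.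

For $k\ge1$ the map must send flats to flats, and $x\mapsto\operatorname{dist}(x,M)$ is not affine. In the plane it agrees at each point with one of two affine functions, the signed distances. In codimension $m$ it agrees up to a factor $\sqrt m$ with one of $2m$ signed coordinates, and the cone has room for that factor. Choosing among these affine maps at random loses only a constant factor in the measure.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2]
\fill[gray!20] (-0.2,-0.25) -- (2.615,0.923) -- (2.763,-0.972) -- cycle;
\fill[gray!20] (3,0) circle (1);
\draw (3,0) circle (1);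
\draw (2.615,0.923) -- (-0.2,-0.25) -- (2.763,-0.972);
\draw[dashed] (0,0) circle (0.5);
\node at (0,-0.64) {$D$};
\draw[thick] (-0.9,0.2) -- (4.4,0.2) node[right] {$M$};
\draw[dotted,thick] (-0.2,-0.25) -- (-0.2,0.2);
\draw[->] (0.9,0.75) -- (1.4,0.75) node[midway,above] {$u$};
\fill (-0.2,-0.25) circle (0.025) node[left] {$x$};
\fill (-0.2,0.2) circle (0.025) node[above] {\small $\pi(x)$};
\fill (0.25,0.2) circle (0.025) node[above] {\small $x_0$};
\fill (1.5,0.2) circle (0.025) node[below] {$T(x)$};
\fill (3,0) circle (0.025) node[below] {$c$};
\fill (3.25,0.2) circle (0.025) node[above] {$c'$};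
\end{tikzpicture}
\caption{A point $x$ of $K$ and a net point $x_0$ lie in a small disc $D$. The shaded convex hull of $x$ and the ball $B(c,r)$ is contained in $K$. The line $M$ through $x_0$, parallel to the direction $u$ from the center of $D$ to $c$, meets the ball at $c'$. The projection $\pi(x)$ may miss $K$, but the point $T(x)$, obtained by sliding along $M$ by a fixed multiple of the distance from $x$ to $M$, lies in the shaded region. Not to scale.}
\label{fig:cone}
\end{figure}

\begin{proposition}\label{prop:round}
Let $\mathcal F\subset\mathcal S_P$ be finite, $0<\varepsilon\le\frac12$, and let $\mu$ be a finitely supported probability measure on $k$-flats such that every $K\in\mathcal F$ is hit by flats of measure at least $\varepsilon$. Then $\tau(\mathcal F)\le C_1(\varepsilon^{-1}\log\varepsilon^{-1})^{(k+1)^2+1}$, where $C_1$ depends only on $d$ and $P$.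
\end{proposition}

\begin{proof}
Put $\kappa=1/(8P\sqrt d)\le\frac18$ and $m=d-k-1\ge0$. Let $\Omega$ be a maximal subset of $B(0,P)$ with pairwise distances greater than $\kappa$. As for the grids, every point of $B(0,P)$ is within $\kappa$ of $\Omega$, and $|\Omega|\le(1+2P/\kappa)^d$.

\emph{Step 1: localization.} Let $K\in\mathcal F$, $c=c_K$, $r=r_K$. Since $K\subset B(c,Pr)$, the balls $B(c+rw,\kappa r)$, $w\in\Omega$, cover $K$. So every flat hitting $K$ hits $K\cap B(c+rw,\kappa r)$ for some $w$, and there is $w=w_K\in\Omega$ such that, with $D_K=B(c+rw,\kappa r)$,
\[
S_K=\{\ell:\ell\cap K\cap D_K\ne\emptyset\}\quad\text{has}\quad\mu(S_K)\ge\varepsilon_1:=\varepsilon/|\Omega| .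
\]
Let $\mathcal N$ be an $\varepsilon_1$-net for the ranges of Lemma~\ref{lem:vc}(a), of the size given by Theorem~\ref{thm:net}; it does not depend on $K$. The range of flats hitting $D_K$ contains $S_K$, so some $\ell_0\in\mathcal N$ contains a point $x_0\in D_K$. Assign the pair $(\ell_0,w)$ to $K$. There are at most $|\mathcal N||\Omega|$ pairs.

\emph{Step 2: cases where $\ell_0$ hits $K$.} If $|w|\le\frac12$, then $|x_0-c|\le r/2+\kappa r\le r$, so $x_0\in K$. If $|w|>\frac12$, put
\[
u=-w/|w|,\qquad c'=x_0-rw=x_0+r|w|\,u .
\]
Then $|c'-c|=|x_0-(c+rw)|\le\kappa r$, so $c'\in B(c,r)\subset K$. If $u$ lies in the direction space of $\ell_0$, then $c'\in\ell_0$ and $\ell_0$ hits $K$. Call $K$ \emph{remaining} if $|w|>\frac12$ and $u$ is not in the direction space of $\ell_0$.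

\emph{Step 3: the flat $M$ and the maps into it.} Fix a pair $(\ell_0,w)$ assigned to some remaining set. Then $M=\ell_0+\mathbb{R}u$ is a $(k+1)$-flat. Let $\pi$ be the orthogonal projection onto $M$, let $e_1,\dots,e_m$ be an orthonormal basis of the orthogonal complement of the direction space of $M$, and put $\theta=2P\sqrt m$. Let $\mathcal T$ consist of the $2m+1$ affine maps $\mathbb{R}^d\to M$ given by $\pi$ and
\[
T_{i,\sigma}(x)=\pi(x)+\sigma\theta\,\langle x-\pi(x),e_i\rangle\,u\qquad(1\le i\le m,\ \sigma=\pm1).
\]
Both $M$ and $\mathcal T$ depend only on the pair $(\ell_0,w)$, not on $K$.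

\emph{Claim.} If $K$ is a remaining set assigned to $(\ell_0,w)$ and $x\in K\cap D_K$, then $T(x)\in K$ for some $T\in\mathcal T$.

Let $s=|x-\pi(x)|=\operatorname{dist}(x,M)$. Since $x_0\in M$ and $x,x_0\in D_K$, we have $s\le2\kappa r$. If $s=0$, then $\pi(x)=x\in K$. Let $s>0$, so $m\ge1$. The squares $\langle x-\pi(x),e_i\rangle^2$ sum to $s^2$, so for some $i$ the coordinate has absolute value between $s/\sqrt m$ and $s$. Choosing $\sigma$ as its sign, we get
\[
T_{i,\sigma}(x)=\pi(x)+hu,\qquad \theta s/\sqrt m\le h\le\theta s .
\]
We compare this point with the point at the same height on the axis of the cone. Write $c-x=r|w|u+\xi$ with $\xi=c+rw-x$, so $|\xi|\le\kappa r$, and put $\lambda=h/(r|w|)>0$. The point is not beyond the ball: using $|w|>\frac12$,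
\[
\lambda\le\frac{2\theta s}{r}\le4\theta\kappa=8P\sqrt m\,\kappa=\sqrt{m/d}\le1 .
\]
The cone is wide enough at this height: using $|w|\le P$,
\[
\lambda r=\frac h{|w|}\ge\frac{\theta s}{P\sqrt m}=2s .
\]
Finally $x+\lambda(c-x)=x+hu+\lambda\xi$, so
\[
\big|T_{i,\sigma}(x)-\big(x+\lambda(c-x)\big)\big|=|\pi(x)-x-\lambda\xi|\le s+\lambda\kappa r\le\frac{\lambda r}2+\frac{\lambda r}2=\lambda r .
\]
By \eqref{eq:cone}, $T_{i,\sigma}(x)\in K$, which proves the claim.

\emph{Step 4: hyperplanes in $M$.} For a $k$-flat $\ell$ and $T\in\mathcal T$, the image $T(\ell)$ is an affine subspace of $M$ of dimension at most $k$; fix a hyperplane $H_T(\ell)$ of $M$, that is, a $k$-flat in $M$, containing it. Let $\mu_M$ be the distribution of $H_T(\ell)$ when $\ell$ has distribution $\mu$ and $T$ is uniform in $\mathcal T$, independently. Let $K$ be a remaining set assigned to $(\ell_0,w)$. If $\ell\in S_K$, pick $x\in\ell\cap K\cap D_K$; by the claim, $T(x)\in H_T(\ell)\cap K\cap M$ for at least one $T$. So the hyperplanes of $M$ hitting $K\cap M$ have $\mu_M$-measure at least $\varepsilon_2:=\varepsilon_1/(2m+1)$. The set $K\cap M$ is bounded and contains $c'$. It is connected: for $y\in K\cap M$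 the segment from $c'$ to $y$ lies in $M$, and it lies in $K$ by \eqref{eq:class} because $c'\in B(c,r)$. Lemma~\ref{lem:hyper}, applied in $M\cong\mathbb{R}^{k+1}$, gives at most $g(\varepsilon_2,k+1)$ $k$-flats that hit all remaining sets assigned to $(\ell_0,w)$.

\emph{Step 5: counting.} Altogether $\tau(\mathcal F)\le|\mathcal N|+|\mathcal N||\Omega|\,g(\varepsilon_2,k+1)$. Both $\varepsilon_1$ and $\varepsilon_2$ have the form $\varepsilon/b$ with $1\le b\le(2d-1)|\Omega|$, and for $\varepsilon\le\frac12$
\[
\frac b\varepsilon\log\frac b\varepsilon\le b\Big(1+\frac{\log b}{\log2}\Big)\,\varepsilon^{-1}\log\varepsilon^{-1}.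
\]
So $|\mathcal N|$ contributes one factor $\varepsilon^{-1}\log\varepsilon^{-1}$ and $g$ contributes $(k+1)^2$ of them. As $k<d$, the constants can be taken to depend only on $d$ and $P$.
\end{proof}

The bound $K\subset B(c,Pr)$ was used to make $\Omega$ bounded and to keep the cones wide; star-shapedness with respect to the ball was used in the claim and for the connectedness of $K\cap M$.

\begin{proof}[Proof of Theorem~\ref{thm:halves}(b)]
Let $\mu$ be the normalized optimal fractional transversal and $t=\max(2,\tau^*)$. Proposition~\ref{prop:round} applies with $\varepsilon=1/t$ and gives $\tau\le C_1(t\log t)^{b}$ with $b=(k+1)^2+1$. From $\log t=b\log t^{1/b}\le b\,t^{1/b}$ we get $(\log t)^b\le b^bt$, and $t\le2\tau^*$ because $\tau^*\ge1$. Hence $\tau\le C_1b^b\,(2\tau^*)^{b+1}$.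
\end{proof}

\section{The $(p,q)$-theorem and infinite families}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $|\mathcal F|<p$, one flat for each member suffices, and $\tau\le p-1$. Let $|\mathcal F|\ge p$ and $p_0=p-q+k+2$, so $k+2\le p_0\le p$; here $q\ge k+2$ is used. We claim that $\mathcal F$ has the $(p_0,k+2)$-property. Given $p_0$ members, add $q-k-2$ others. Some $q$ of the resulting $p$ members are hit by a $k$-flat, and at least $q-(q-k-2)=k+2$ of them are among the original ones. Theorem~\ref{thm:halves}(a) gives $\tau^*\le(k+2)N^{k+1}p_0^{\,k+2}$, and then Theorem~\ref{thm:halves}(b) gives $\tau\le C'p_0^{\,a}$, where $C'=C\big((k+2)N^{k+1}\big)^{(k+1)^2+2}$ is bounded in terms of $d$ and $P$ because $k<d$.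
\end{proof}

With \eqref{eq:pigeonhole}, the three ways of saying that a family is nearly hit by few flats coincide on $\mathcal S_P$.

\begin{corollary}\label{cor:equiv}
Fix $d,k,P$. For a collection of finite families in $\mathcal S_P$ the following are equivalent: \textup{(i)} $\tau$ is bounded on the collection; \textup{(ii)} $\tau^*$ is bounded on the collection; \textup{(iii)} there is $p\ge k+2$ such that all families in the collection have the $(p,k+2)$-property.
\end{corollary}

\begin{proof}
If $\tau\le t$, then \eqref{eq:pigeonhole} gives (iii) with $p=t(k+1)+1$. Theorem~\ref{thm:halves}(a) gives (iii)$\Rightarrow$(ii), and Theorem~\ref{thm:halves}(b) gives (ii)$\Rightarrow$(i).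
\end{proof}

Finiteness of $\mathcal F$ entered through the linear program and the cube in Lemma~\ref{lem:hyper}. Since the bound does not depend on $|\mathcal F|$, a compactness argument removes it for compact sets.

\begin{theorem}\label{thm:infinite}
Theorem~\ref{thm:main} holds, with the same bound, for arbitrary infinite families of compact members of $\mathcal S_P$. Compactness cannot be dropped for infinite families.
\end{theorem}

\begin{proof}
Every finite subfamily of $\mathcal F$ has the $(p,q)$-property. So it suffices to show that if $\mathcal F$ consists of compact sets and every finite subfamily is hit by $t$ flats, then so is $\mathcal F$.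

With the notation of Lemma~\ref{lem:vc}(a), the map $\ell\mapsto(A_\ell,y_\ell)$ is a bijection from the $k$-flats onto
\[
Y=\{(A,y):A\in\mathcal A,\ Ay=y\},\qquad\mathcal A=\{A:A^T=A=A^2,\ \operatorname{tr}A=d-k\},
\]
with inverse $(A,y)\mapsto\{x:Ax=y\}$. The set $\mathcal A$ is closed and bounded, since the squares of the entries of $A$ sum to $\operatorname{tr}A^TA=d-k$. The set $Y$ is closed in $\mathbb{R}^{d^2+d}$, hence locally compact, and its one-point compactification $X=Y\cup\{\infty\}$ is a compact Hausdorff space. The flats hitting a compact set $K$ correspond to the image $Y_K\subset Y$ of $\mathcal A\times K$ under $(A,x)\mapsto(A,Ax)$, which is compact and therefore closed in $X$. So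
\[
Z_K=\{(\xi_1,\dots,\xi_t)\in X^t:\ \xi_i\in Y_K\text{ for some }i\}
\]
is closed in the compact space $X^t$. By assumption any finitely many of the $Z_K$ have a common point (repeat a flat if fewer than $t$ are needed), so all of them have one. Its coordinates other than $\infty$ are at most $t$ flats that hit every member, because $\infty\notin Y_K$.

For the last statement let $d=1$, $k=0$ and consider the open intervals $(0,1/n)$, $n\ge1$. They lie in $\mathcal S_P$ for every $P>1$, with center $1/(2n)$ and radius $1/(2nP)$. Any finitely many have a common point, so the family has the $(p,q)$-property for all $p\ge q$, but each point lies in only finitely many of the intervals, so $\tau=\infty$.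
\end{proof}

\begin{thebibliography}{9}

\bibitem{HW} Haussler and Welzl, 1987.

\bibitem{talk} \emph{$k$-dimensional transversals for fat convex sets}, \texttt{https://attilajung.github.io/socg25talk\_jungattila.pdf}.

\bibitem{Mat} Matou\v{s}ek, \emph{Lectures on Discrete Geometry}.

\end{thebibliography}
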